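\title{A localizable prime ideal that is not classically localizable}

\begin{abstract}
We construct a left and right Noetherian local domain $T$, a $\mathbb C$-algebra with residue field $\mathbb C$, and a cyclic right $T$-module that has a simple essential submodule and is annihilated by no power of the maximal ideal $J$. Hence a right localizable prime ideal of a Noetherian ring need not be classically right localizable. The ring is $T=\mathbb C+L$, where $L$ is a left ideal in a localization of a skew polynomial ring over the ring of power series $\sum a_nx^n$ with $|a_n|\le Ch^nn!$, and the module comes from a divergent solution of a differential equation. The same ideal $J$ is classically left localizable, and a fiber product of $T$ with its opposite ring fails on both sides.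
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings have an identity element, and \emph{Noetherian} means left and right Noetherian. Let $R$ be a Noetherian ring and $P$ a prime ideal of $R$. An element of a ring is \emph{regular} if it is neither a left nor a right zero divisor. Put
\[
\mathcal C(P)=\{c\in R:\ c+P \text{ is a regular element of } R/P\}.
\]
If $R$ is commutative, then $\mathcal C(P)=R\setminus P$, and one can always form the localization of $R$ at $P$. In general, right fractions $ac^{-1}$ require two conditions on a multiplicatively closed set $\mathcal C\subset R$ of denominators: the \emph{right Ore condition}, that for $a\in R$ and $c\in\mathcal C$ there are $a'\in R$ and $c'\in\mathcal C$ with $ac'=ca'$, and \emph{right reversibility}, that $ca=0$ with $c\in\mathcal C$ implies $ac'=0$ for some $c'\in\mathcal C$. A set with both properties is a \emph{right denominator set}. The prime $P$ is \emph{right localizable} if $\mathcal C(P)$ is a right denominator set, and then $R_P=R\,\mathcal C(P)^{-1}$ denotes the right localization.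

The following facts are known for a right localizable prime $P$. The ideal $PR_P$ is the unique maximal ideal of $R_P$ and equals the Jacobson radical $J(R_P)$. The ring $R_P/PR_P$ is isomorphic to the Goldie quotient ring of $R/P$, so it is simple Artinian, and $R_P$ has, up to isomorphism, a unique simple right module $S$. Moreover $J(R_P)^n=P^nR_P$ for all $n$, and each ring $R_P/J(R_P)^n$ is Artinian.

A submodule of a module $M$ is \emph{essential} if it meets every nonzero submodule of $M$ nontrivially.

\begin{definition}
A right localizable prime $P$ is \emph{classically right localizable} if every finitely generated right $R_P$-module $M$ that contains $S$ as an essential submodule satisfies $MP^n=0$ for some $n\ge1$.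
\end{definition}

The condition $MP^n=0$ is the same as $MJ(R_P)^n=0$, because $J(R_P)^n=P^nR_P$. It is also equivalent to $M$ being Artinian: if $MJ(R_P)^n=0$, then $M$ is finitely generated over the Artinian ring $R_P/J(R_P)^n$; if $M$ is Artinian, then it has finite length $n$ (it is Noetherian, as $R_P$ is right Noetherian) and $J(R_P)$ kills each composition factor. Left localizable and classically left localizable primes are defined symmetrically.

The modules in the definition are the nonzero finitely generated submodules of the injective hull $E(S)$. So the definition asks that every element of $E(S)$ be killed by a power of $J(R_P)$, that is, that the Artinian factor rings $R_P/J(R_P)^n$ account for all of $E(S)$. For $R=\mathbb C[[x]]$ and $P=(x)$ the hull is $\mathbb C((x))/\mathbb C[[x]]$, where the class of $x^{-n}$ is killed by $x^n$. The property holds trivially if $P$ is nilpotent, and it is known to hold if $R$ is commutative or right FBN (right Noetherian, with every essential right ideal of every prime factor ring containing a nonzero two-sided ideal). This leads to the following question, posed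 in \cite{Notes}.

\medskip
\noindent\textbf{Question.} \emph{Is every right localizable prime ideal of a Noetherian ring classically right localizable?}
\medskip

The list of facts above is what one knows about a commutative local ring $R_P$, and in the commutative case the classical property follows. One might therefore guess that the answer is yes. It is no.

\begin{theorem}\label{thm:main}
There is a left and right Noetherian domain $T$, a $\mathbb C$-algebra, with an ideal $J$ such that $T/J=\mathbb C$ and every element of $T\setminus J$ is a unit, and there is a cyclic right $T$-module $M$ having an essential simple submodule isomorphic to $S=T/J$ with $MJ^n\neq0$ for all $n$.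
\end{theorem}

Here $J=J(T)$ is prime and $\mathcal C(J)=T\setminus J$ is the group of units of $T$. A group of units is a right (and left) denominator set, so $J$ is right localizable with $T_J=T$, and the module $M$ shows that $J$ is not classically right localizable. Thus right localizability does not imply classical right localizability.

Section~\ref{sec:closed} translates the classical property into a statement about right ideals: they must all be closed in the adic topology of the radical. Section~\ref{sec:mechanism} isolates the device that produces a right ideal that is not closed, works it out on two small examples, and lists what is needed to make it operate in a Noetherian ring. Sections~\ref{sec:A}--\ref{sec:T} construct $T$ and prove that it is Noetherian, and Section~\ref{sec:module} completes the proof of Theorem~\ref{thm:main}. Section~\ref{sec:left} shows that the same $J$ is classically \emph{left} localizable, and gives an example that fails on both sides.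

Products such as $XL$ of additive subgroups of a ring denote additive spans of products. We use the modular law: if $U\subset W$ and $U'$ are subgroups of an abelian group, then $W\cap(U+U')=U+(W\cap U')$.

\section{Closed right ideals and the Artin--Rees property}\label{sec:closed}

We recall three textbook facts. The injective hull $E(U)$ of a module $U$ is an injective module containing $U$ as an essential submodule, and every module containing $U$ as an essential submodule embeds in $E(U)$. For a finite direct sum, $E(S^r)=E(S)^r$. Nakayama's lemma states that if $U\subset W$ are right modules over a ring $Q$, with $W$ finitely generated and $W=U+WJ(Q)$, then $W=U$.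

\begin{theorem}\label{thm:char}
Let $P$ be a right localizable prime ideal of a Noetherian ring $R$, and let $Q=R_P$ and $\mathfrak n=J(Q)=PR_P$. The following are equivalent.
\begin{enumerate}
\item[(1)] $P$ is classically right localizable.
\item[(2)] Every right ideal $I$ of $Q$ is $\mathfrak n$-adically closed: $\bigcap_n(I+\mathfrak n^n)=I$.
\item[(3)] $\mathfrak n$ has the right Artin--Rees property: for each right ideal $I$ of $Q$ there is $n$ with $I\cap\mathfrak n^n\subset I\mathfrak n$.
\end{enumerate}
\end{theorem}

\begin{proof}
We use only that $Q$ is right Noetherian and that $Q/\mathfrak n$ is simple Artinian with simple module $S$.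

(1)$\Rightarrow$(3). Let $I$ be a right ideal. Among the right ideals $K\supset I\mathfrak n$ with $K\cap I=I\mathfrak n$ choose a maximal one. If $K'\supsetneq K$ is a larger right ideal, then $K'\cap I$ contains an element outside $I\mathfrak n=K\cap I$, hence outside $K$. So $(I+K)/K$ is essential in $Q/K$. Now $(I+K)/K\cong I/I\mathfrak n$ is a finitely generated $Q/\mathfrak n$-module, hence isomorphic to $S^r$ for some $r\ge0$, and $Q/K$ embeds in $E(S)^r$. Each of the $r$ projections of $Q/K$ to $E(S)$ is finitely generated and is zero or contains $S$ as an essential submodule. By (1) one power $\mathfrak n^n$ kills all of them, so it kills $Q/K$. Thus $\mathfrak n^n\subset K$ and $I\cap\mathfrak n^n\subset I\cap K=I\mathfrak n$.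

(3)$\Rightarrow$(2). Let $\bar I=\bigcap_n(I+\mathfrak n^n)$ and choose $n$ with $\bar I\cap\mathfrak n^n\subset\bar I\mathfrak n$. Since $I\subset\bar I\subset I+\mathfrak n^n$, the modular law gives $\bar I=I+(\bar I\cap\mathfrak n^n)\subset I+\bar I\mathfrak n$, and $\bar I=I$ by Nakayama's lemma.

(2)$\Rightarrow$(1). Let $M$ contain $S$ as an essential submodule and be generated by nonzero elements $m_1,\dots,m_k$. Fix $i$ and write $m_iQ\cong Q/K$. The nonzero submodule $m_iQ$ meets the simple module $S$, so it contains $S$ as an essential submodule. Pick $e\in Q\setminus K$ with $e+K$ in the copy of $S$ in $Q/K$. By (2), $e\notin K+\mathfrak n^n$ for some $n$. Then $(K+\mathfrak n^n)/K$ does not contain the simple essential submodule, so it is zero, and $\mathfrak n^n\subset K$. Hence $m_iQ\,\mathfrak n^n=m_i\mathfrak n^n=0$. The largest of these $n$ gives $M\mathfrak n^n=0$.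
\end{proof}

For commutative $R$, condition (3) is a consequence of the Artin--Rees lemma, which explains the positive answer in that case. Together with Theorem~\ref{thm:main}, Theorem~\ref{thm:char} shows that the maximal ideal of a Noetherian local domain can fail the right Artin--Rees property.

\begin{remark}\label{rem:leftchar}
By the first sentence of the proof, applied to the opposite ring, the theorem holds on the left for a two-sided Noetherian ring $Q$ with $Q/J(Q)$ simple Artinian.
\end{remark}

\section{How a right ideal can fail to be closed}\label{sec:mechanism}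

By Theorem~\ref{thm:char} we look for a Noetherian local ring $T$, a right ideal $K$ and an element $e\notin K$ with $e\in K+J^n$ for all $n$. We start from a local ring $B$ in which all one-sided ideals \emph{are} closed and pass to a subring, which has more right ideals.

\begin{lemma}\label{lem:sub}
Let $B$ be a $\mathbb C$-algebra with an ideal $\mathfrak m$ such that $B=\mathbb C+\mathfrak m$ and every element of $B\setminus\mathfrak m$ is a unit. Let $L\subset\mathfrak m$ be a left ideal of $B$. Then $T=\mathbb C+L$ is a subring, $J=L$ is an ideal of $T$ with $T/J=\mathbb C$, every element of $T\setminus J$ is a unit of $T$, and $J^{n+1}=(LB)^nL$ for $n\ge0$. For every right ideal $X$ of $B$, the product $XL\subset X\cap L$ is a right ideal of $T$.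
\end{lemma}

\begin{proof}
Everything follows from $BL=L$. It gives $LL\subset L$, so $T$ is a subring and $L$ is an ideal of it. For $l\in L$ the element $1+l$ is a unit of $B$, and $(1+l)^{-1}=1-(1+l)^{-1}l\in1+L$; so $\lambda(1+l)$ with $\lambda\in\mathbb C\setminus\{0\}$ is a unit of $T$. Further $L\cdot L^{n}=L(BL^{n})=(LB)L^n$ for $n\ge1$, which gives the formula for $J^{n+1}$ by induction. Finally $XL\subset XB=X$, $XL\subset BL=L$ and $XL\cdot T\subset XL+XLL\subset XL$.
\end{proof}

The right ideal $XL$ of $T$ is usually not a right ideal of $B$, so nothing forces it to be closed. The next lemma produces elements of $X\cap L$ outside $XL$ when $L$ has two commuting generators, and says when they can be approximated from $XL$.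

\begin{lemma}\label{lem:koszul}
Let $B$ be a ring, let $y,w\in B$ commute, and let $L=By+Bw$. Let $V$ be a right $B$-module, $v\in V$, and $X=\{b\in B: vb=0\}$. Let $\varphi\in V$ and $p,q\in B$ satisfy $\varphi y=vp$ and $\varphi w=vq$, and put
\[
e=qy-pw\in L .
\]
\begin{enumerate}
\item[(a)] Assume that $y$ acts injectively on $V$ and that $by=b'w$ with $b,b'\in B$ implies $b'\in By$. If $\varphi\notin vB$, then $e\notin XL$.
\item[(b)] Let $I$ be an additive subgroup of $B$. If there is $n\in B$ such that $(\varphi-vn)y$ and $(\varphi-vn)w$ lie in $vI$, then $e\in XL+IL$.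
\end{enumerate}
\end{lemma}

\begin{proof}
Since $X$ is a right ideal, $XL=XBy+XBw=Xy+Xw$.

(a) Suppose $e=\xi_1y+\xi_2w$ with $\xi_1,\xi_2\in X$. Then $(q-\xi_1)y=(p+\xi_2)w$, so $p+\xi_2=dy$ for some $d\in B$. Applying this to $v$ gives $\varphi y=vp=(vd)y$, and $\varphi=vd\in vB$ because $y$ is injective on $V$.

(b) Choose $u,u'\in I$ with $(\varphi-vn)y=vu$ and $(\varphi-vn)w=vu'$. Then $\xi=p-ny-u$ and $\xi'=q-nw-u'$ lie in $X$, and
\[
e=(nw+u'+\xi')y-(ny+u+\xi)w=(\xi'y-\xi w)+(u'y-uw),
\]
because $nwy=nyw$. The first bracket lies in $XL$ and the second in $IL$.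
\end{proof}

Note that $ve=\varphi wy-\varphi yw=0$, so $e\in X\cap L$. In homological terms $(X\cap L)/XL=\operatorname{Tor}_1^B(B/X,B/L)$, and $e$ is the Koszul relation $wy-yw=0$ applied to an element $\varphi$ that is missing from $vB\cong B/X$.

\begin{example}[part (a) alone]\label{ex:cusp}
Let $B=\mathbb C[y,w]$ act on $V=\mathbb C[s]$ through $y\mapsto s^2$, $w\mapsto s^3$, and let $v=1$, so that $vB=\mathbb C[s^2,s^3]$ and $X=(y^3-w^2)$. The element $\varphi=s$ is not in $vB$, but $\varphi y=s^3=vw$ and $\varphi w=s^4=vy^2$. So $p=w$, $q=y^2$ and $e=y^3-w^2$, the equation of the cusp, which is not in $XL=(y^3-w^2)(y,w)$. Here $\varphi$ cannot be approximated from $vB$: every $\varphi-vn$ has a nonzero coefficient at $s$.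
\end{example}

No commutative Noetherian local ring $(B,\mathfrak m)$ can satisfy (a) together with (b) for all $I=\mathfrak m^j$, since then $XL$ is an ideal of $B$ and $\bigcap_j(XL+\mathfrak m^j)=XL$ by Krull's intersection theorem. For both parts we need a $\varphi$ that is a limit of elements of $vB$, lies outside $vB$, and is sent into $vB$ by $y$ and $w$. Divergent solutions of differential equations behave in this way.

\begin{example}[a divergent solution]\label{ex:div}
On $\mathbb C[[s]]$ let
\[
D=s-\tfrac12s^3\frac{d}{ds},\qquad Ds^m=s^{m+1}-\tfrac m2s^{m+2}.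
\]
The operator $D$ raises the order of every nonzero series by exactly one, so it is injective. Let us solve $D\varphi=s^2$. We have $Ds=s^2-\frac12s^3$; adding $\frac12s^2$ removes the error $-\frac12s^3$ and creates $-\frac12s^4$; adding $\frac12s^3$ removes that and creates $-\frac34s^5$. In general, put
\[
\varphi=\sum_{m\ge1}\frac{(m-1)!}{2^{m-1}}s^m=s+\tfrac12s^2+\tfrac12s^3+\tfrac34s^4+\cdots,
\]
and let $\varphi_k$ be the sum of the terms with $m\le k$. Since $D\bigl(\frac{(m-1)!}{2^{m-1}}s^m\bigr)=\frac{(m-1)!}{2^{m-1}}s^{m+1}-\frac{m!}{2^m}s^{m+2}$, the sum telescopes: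
\begin{equation}\label{eq:Dphi}
D\varphi_k=s^2-\frac{k!}{2^k}s^{k+2},\qquad D\varphi=s^2 .
\end{equation}
Let $y$ act as $D$, and let $N\subset\mathbb C[[s]]$ be a $D$-stable subspace that contains the polynomials but not $\varphi$, for example the convergent series. Then $\varphi y\in N$, and $(\varphi-\varphi_k)y=\frac{k!}{2^k}s^{k+2}$ is an element of $N$ of arbitrarily high order. This is what Lemma~\ref{lem:koszul} asks of $y$.
\end{example}

A second element $w$ cannot be dispensed with. If $L=By$ in a domain $B$ and $X$ is $\mathfrak m$-adically closed, then $\bigcap_j(XL+\mathfrak m^jL)=\bigcap_j(X+\mathfrak m^j)y=Xy=XL$. Nor can $w$ be a polynomial $f(y)y$: it commutes with $y$ and sends $\varphi$ into $N$, but the relation $f(y)\cdot y=1\cdot w$ violates the hypothesis of (a). We shall let $w$ act as $e^D-1$. This operator is $D$ times $\int_0^1e^{tD}\,dt$, which will show that it sends $\varphi$ to a convergent series, while in the ring $B$ the elements $y$ and $\sigma=1+w$ will be algebraically independent.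

The ring is suggested by $D$ itself. Put $x=s^2$ and $\delta=x^2\frac{d}{dx}=\frac12s^3\frac d{ds}$. For a series $a$ in $x$ we have $D(an)=a\,Dn-\delta(a)n$, which says that the right action $n\cdot a=an$, $n\cdot y=Dn$ respects the relation $ya=ay+\delta(a)$. So $B$ will be a localization of a skew polynomial ring in $y$ and $\sigma^{\pm1}$ over a ring $A$ of power series in $x$. Four things have to be arranged.
\begin{enumerate}
\item[(i)] $B$ is a Noetherian local domain with residue field $\mathbb C$, and $by=b'w$ implies $b'\in By$ (Section~\ref{sec:B}).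
\item[(ii)] $LB$ contains a power of $\mathfrak m$, so that $\mathfrak m^jL$ lies in high powers of $J$ (Section~\ref{sec:T}).
\item[(iii)] $T=\mathbb C+L$ is Noetherian, although $B/L$ is infinite-dimensional. This rests on an index theorem for the action of $B$ on $B/L$ (Sections~\ref{sec:index} and \ref{sec:T}).
\item[(iv)] $\mathbb C[[s]]$ is a right $B$-module, $\varphi\notin1\cdot B$, and $\varphi\cdot w\in1\cdot B$ (Section~\ref{sec:module}).
\end{enumerate}

\section{The coefficient ring $A$}\label{sec:A}

The choice of $A$ is constrained from both sides. We want $B/L$ to be $A$ itself, with $y$ acting as $\delta$, so the unit $1-y$ of $B$ must act bijectively on $A$. Since $\delta^nx=n!\,x^{n+1}$, we have $(1-\delta)^{-1}x=\sum n!\,x^{n+1}$, which excludes the ring of convergent series. On the other hand $A=\mathbb C[[x]]$ is too large, since $\mathbb C[[x]]+s\,\mathbb C[[x]]$ contains $\varphi$. We take the ring in between: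
\[
A=\Bigl\{\sum_{n\ge0}a_nx^n\in\mathbb C[[x]]:\ |a_n|\le Ch^nn!\ \text{ for some } C,h>0 \text{ and all } n\Bigr\}.
\]
It contains the ring $\mathbb C\{x\}$ of convergent power series. It is a ring because $\sum_{i+j=n}i!\,j!\le3\,n!$: the terms with $i=0$ or $j=0$ contribute at most $2\,n!$, and each of the $n-1$ others is $n!/\binom ni\le(n-1)!$. From $(n+j)!=\binom{n+j}{j}j!\,n!\le2^{n+j}j!\,n!$ we see that $\sum a_{n+j}x^n\in A$ whenever $\sum a_nx^n\in A$, so
\begin{equation}\label{eq:Adiv}
A\cap x^j\mathbb C[[x]]=x^jA .
\end{equation}

Dividing coefficients by factorials turns $A$ into a space of holomorphic germs. Let $\mathcal O=\mathbb C\{\zeta\}$, and let $\beta$ be the linear bijection (the Borel transform)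
\[
\beta:x\mathbb C[[x]]\to\mathbb C[[\zeta]],\qquad\sum c_nx^{n+1}\mapsto\sum c_n\frac{\zeta^n}{n!}.
\]
The series on the left lies in $xA$ if and only if $|c_n/n!|\le Ch^n$ for some $C,h$, so $\beta$ restricts to a bijection $xA\to\mathcal O$. Let $\delta=x^2\frac d{dx}$, and let $\alpha$ be the automorphism of $\mathbb C[[x]]$ given by the substitution $x\mapsto x/(1-x)$; its inverse is $x\mapsto x/(1+x)$. For $F,G\in\mathcal O$ let $(F*G)(\zeta)=\int_0^\zeta F(\zeta-u)G(u)\,du$.

\begin{lemma}\label{lem:A}
\begin{enumerate}
\item[(a)] Under $\beta$, the operator $\delta$ becomes multiplication by $\zeta$, the operator $\alpha$ becomes multiplication by $e^\zeta$, and multiplication by $a\in xA$ on $xA$ becomes convolution with $\beta(a)$.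
\item[(b)] $\alpha=e^\delta$ on $\mathbb C[[x]]$. The operators $\delta$ and $\alpha^{\pm1}$ commute and preserve $A$, and $\delta(A)\subset x^2A$, $(\alpha-1)(A)\subset x^2A$.
\item[(c)] Every element of $A$ with nonzero constant term is a unit. So $A$ is a discrete valuation ring with uniformizer $x$ and residue field $\mathbb C$, and its nonzero ideals $x^jA$ have finite codimension.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each coefficient of the result depends on finitely many coefficients of the arguments, and the convolution integral of convergent series may be computed term by term. So it suffices to treat monomials. We have $\beta(\delta x^{n+1})=\beta((n+1)x^{n+2})=\zeta\cdot\zeta^n/n!$. Next, $\alpha(x^{n+1})=\sum_k\binom{n+k}kx^{n+1+k}$ has image $\sum_k\zeta^{n+k}/(n!\,k!)=e^\zeta\zeta^n/n!$. Finally $\frac{\zeta^i}{i!}*\frac{\zeta^j}{j!}=\frac{\zeta^{i+j+1}}{(i+j+1)!}=\beta(x^{i+1}x^{j+1})$.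

(b) On $x\mathbb C[[x]]$ the identity $\alpha=e^\delta$ and the commutation follow from (a), and on constants from $\delta1=0$, $\alpha1=1$. Multiplication by $\zeta$ and by $e^{\pm\zeta}$ preserves $\mathcal O$, so $\delta$ and $\alpha^{\pm1}$ preserve $A=\mathbb C+xA$. Both $\delta$ and $\alpha-1=\delta+\frac12\delta^2+\cdots$ take values in $x^2\mathbb C[[x]]$; now use \eqref{eq:Adiv}.

(c) Let $a\in xA$ and $F=\beta(a)$, with $|F|\le\mu$ on $|\zeta|<r$. By induction the $n$-fold convolution satisfies $|F^{*n}(\zeta)|\le\mu^n|\zeta|^{n-1}/(n-1)!$ there, so $\sum_{n\ge1}(-1)^nF^{*n}$ converges uniformly on the disc to a holomorphic function. Its Taylor series is $\beta\bigl(\sum_{n\ge1}(-a)^n\bigr)$, so $(1+a)^{-1}\in A$. By \eqref{eq:Adiv} every nonzero element of $A$ is $x^j$ times a unit, and $A/x^jA$ has dimension $j$.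
\end{proof}

\section{The skew rings $B_0$ and $B$}\label{sec:B}

We recall the two Ore extensions that we use. If $\delta$ is a derivation of a ring $E$, then $E[y;\delta]$ is the ring that is free as a left $E$-module on $1,y,y^2,\dots$ with $ya=ay+\delta(a)$. If $\alpha$ is an automorphism of $E$, then $E[\sigma^{\pm1};\alpha]$ is free on the powers $\sigma^j$, $j\in\mathbb Z$, with $\sigma a=\alpha(a)\sigma$. In both cases the same elements form a basis on the right, the extension is generated over $E$ subject only to the displayed relations, it is a domain if $E$ is, and it is left and right Noetherian if $E$ is (Hilbert basis theorem).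

Since $\alpha\delta=\delta\alpha$, the automorphism $\alpha$ of $A$ extends to $A[y;\delta]$ with $\alpha(y)=y$. Let $B_0=A[y;\delta][\sigma^{\pm1};\alpha]$ and $w=\sigma-1$. The defining relations are
\begin{equation}\label{eq:rel}
ya=ay+\delta(a),\qquad\sigma a=\alpha(a)\sigma,\qquad\sigma y=y\sigma\qquad(a\in A),
\end{equation}
and $B_0$ is a Noetherian domain. The elements $y^i\sigma^j$ form a basis of $B_0$ over $A$ on either side. So with the commutative subring $\Lambda=\mathbb C[y,\sigma^{\pm1}]$, multiplication gives bijections $A\otimes_{\mathbb C}\Lambda\cong B_0\cong\Lambda\otimes_{\mathbb C}A$.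

\emph{The anti-automorphism.} There is an anti-automorphism $\iota$ of $B_0$ that fixes $A$ pointwise, with $y\mapsto-y$ and $\sigma\mapsto\sigma^{-1}$. Indeed, the relations \eqref{eq:rel} go to $-ay=-ya+\delta(a)$, $a\sigma^{-1}=\sigma^{-1}\alpha(a)$ and $y\sigma^{-1}=\sigma^{-1}y$, which hold in $B_0$, and $\iota^2=1$.

\emph{The character.} There is an algebra homomorphism $\chi:B_0\to\mathbb C$ with $\chi(a)=a(0)$, $\chi(y)=0$, $\chi(\sigma)=1$, because $\delta(a)(0)=0$ and $\alpha(a)(0)=a(0)$. From $B_0=\Lambda A$ and $\Lambda=\mathbb C+y\Lambda+w\Lambda$ we get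
\begin{equation}\label{eq:B0dec}
B_0=A+yB_0+wB_0,\qquad\mathfrak p:=\ker\chi=xB_0+yB_0+wB_0,
\end{equation}
the second equality because $A=\mathbb C+xA$. Let $\mathcal C=B_0\setminus\mathfrak p$, a multiplicatively closed set. Since $\chi\iota=\chi$, the map $\iota$ preserves $\mathfrak p$ and $\mathcal C$. An element $c=\lambda+\pi\in\mathcal C$, with $\lambda\in\mathbb C\setminus\{0\}$ and $\pi\in\mathfrak p$, is invertible modulo each $\mathfrak p^n$, because $\pi$ is nilpotent there.

\emph{The normal element $x$.} From $\delta(x)=x^2$ and $\alpha^{\pm1}(x)=x/(1\mp x)$ we get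
\[
xy=(y-x)x,\quad yx=x(y+x),\quad x\sigma=\sigma(1+x)^{-1}x,\quad\sigma x=x(1-x)^{-1}\sigma,
\]
and, multiplying the last two by $\sigma^{-1}$ on both sides, $\sigma^{-1}x=x(1+x)^{-1}\sigma^{-1}$ and $x\sigma^{-1}=\sigma^{-1}(1-x)^{-1}x$. Hence $xB_0=B_0x$, and since $B_0$ is a domain, $xb=\tau(b)x$ defines an automorphism $\tau$ of $B_0$ with $\tau(a)=a$, $\tau(y)=y-x$, $\tau(\sigma)=\sigma(1+x)^{-1}$. Then $\chi\tau=\chi$, so $\tau$ preserves $\mathfrak p$ and $\mathcal C$. This uses $\delta(x)\in x^2A$: for the derivation $x\frac d{dx}$ one would have $\tau(y)=y-1\notin\mathfrak p$.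

To localize at $\mathcal C$ we need the Ore conditions, and we obtain them from the Artin--Rees property of $\mathfrak p$. As in the commutative case we use the Rees ring. The generators of $\mathfrak p$ are not central, but $x$ is normal and $y,w$ become central once $x$ is factored out.

\begin{lemma}\label{lem:AR}
For each right ideal $F$ of $B_0$ there is $n$ with $F\cap\mathfrak p^n\subset F\mathfrak p$. For each left ideal $F$ there is $n$ with $F\cap\mathfrak p^n\subset\mathfrak pF$.
\end{lemma}

\begin{proof}
By $\iota$ it suffices to treat right ideals. Let $\mathcal R=\bigoplus_{n\ge0}\mathfrak p^nt^n\subset B_0[t]$ with $t$ central, graded by the degree in $t$. By \eqref{eq:B0dec} it is generated by $B_0$ and $x^*=xt$, $y^*=yt$, $w^*=wt$. Since $\tau^{\pm1}(\mathfrak p^n)=\mathfrak p^n$, we have $x^*\mathcal R=\mathcal Rx^*$. For $a\in A$, Lemma~\ref{lem:A}(b) gives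
\[
y^*a-ay^*=\delta(a)t\in x^*A,\qquad w^*a-aw^*=(\alpha(a)-a)\sigma t\in x^*A\sigma,
\]
and $y^*,w^*$ commute with $y$, $\sigma^{\pm1}$ and each other. So the images of $y^*$ and $w^*$ in $\mathcal R/x^*\mathcal R$ are central, and $\mathcal R/x^*\mathcal R$ is a homomorphic image of a polynomial ring over $B_0$ in two central variables. It is therefore Noetherian.

We claim that every graded right ideal of $\mathcal R$ is finitely generated. Suppose not. If the union of a chain of right ideals is finitely generated, it equals a member of the chain. So Zorn's lemma gives a graded right ideal $\mathcal F$ that is maximal among those that are not finitely generated. Let $\mathcal F'=\{r\in\mathcal R:rx^*\in\mathcal F\}$. It is graded, it contains $\mathcal F$, it is a right ideal because $\mathcal Rx^*=x^*\mathcal R$, and $\mathcal F'x^*=\mathcal F\cap\mathcal Rx^*$. The module $\mathcal F/\mathcal F'x^*$ embeds in $\mathcal R/\mathcal Rx^*$, so $\mathcal F=\mathcal G+\mathcal F'x^*$ for a finitely generated graded right ideal $\mathcal G\subset\mathcal F$. If $\mathcal F'\ne\mathcal F$, then $\mathcal F'=\sum r_i\mathcal R$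 is a finite sum by maximality, so $\mathcal F'x^*=\sum r_i\mathcal Rx^*=\sum r_ix^*\mathcal R$ and $\mathcal F$ are finitely generated. If $\mathcal F'=\mathcal F$, then substituting $\mathcal F=\mathcal G+\mathcal Fx^*$ into itself and using $\mathcal Gx^*\subset\mathcal G$ gives $\mathcal F=\mathcal G+\mathcal F(x^*)^n$ for all $n$. The last summand lives in degrees $\ge n$, so $\mathcal F$ and $\mathcal G$ agree in every degree. Both cases contradict the choice of $\mathcal F$.

The graded right ideal $\bigoplus_n(F\cap\mathfrak p^n)t^n$ is thus generated in degrees $\le n_0$ for some $n_0$. For $n>n_0$ this gives $F\cap\mathfrak p^n=\sum_{k\le n_0}(F\cap\mathfrak p^k)\mathfrak p^{n-k}\subset F\mathfrak p$.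
\end{proof}

\begin{lemma}\label{lem:Ore}
$\mathcal C$ satisfies the right and the left Ore condition.
\end{lemma}

\begin{proof}
By $\iota$ it suffices to treat the right side. Let $b\in B_0$, $c\in\mathcal C$ and $F=bB_0+cB_0$, and choose $n$ with $F\cap\mathfrak p^n\subset F\mathfrak p$. Since $B_0=cB_0+\mathfrak p^n$, the modular law gives $F=cB_0+(F\cap\mathfrak p^n)\subset cB_0+F\mathfrak p\subset cB_0+b\mathfrak p$. So $b=cb'+b\pi$ with $b'\in B_0$ and $\pi\in\mathfrak p$, and $b(1-\pi)=cb'$ with $1-\pi\in\mathcal C$.
\end{proof}

We recall what this yields. Reversibility is automatic in a domain. The left and right localizations coincide in a domain $B=\mathcal C^{-1}B_0=B_0\mathcal C^{-1}$ containing $B_0$; it is Noetherian; finitely many elements of $B$ have a common left denominator; and a left or right $B_0$-module on which every element of $\mathcal C$ acts bijectively is a $B$-module in a unique way. We also recall that in a Noetherian domain any two nonzero right ideals have nonzero intersection.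

\begin{proposition}\label{prop:B}
\begin{enumerate}
\item[(a)] $B$ is a Noetherian domain. The set $\mathfrak m=B\mathfrak p=\mathfrak pB=xB+yB+wB$ is an ideal with $B=\mathbb C+\mathfrak m$, every element of $B\setminus\mathfrak m$ is a unit, and $xB=Bx$.
\item[(b)] If $by=b'w$ with $b,b'\in B$, then $b'\in By$.
\item[(c)] Every left ideal and every right ideal $F$ of $B$ satisfies $\bigcap_n(F+\mathfrak m^n)=F$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The character $\chi$ extends to $B$, since it is nonzero on $\mathcal C$. A fraction $bc^{-1}$ or $c^{-1}b$ lies in the kernel if $b\in\mathfrak p$, and otherwise $b\in\mathcal C$ and the fraction is a unit. So the kernel equals both $\mathfrak pB$ and $B\mathfrak p$, and $\mathfrak pB=xB+yB+wB$ by \eqref{eq:B0dec}. For $c\in\mathcal C$ we have $xc^{-1}=\tau(c)^{-1}x$ and $c^{-1}x=x\,\tau^{-1}(c)^{-1}$, so $xB=Bx$.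

(b) Choose $c\in\mathcal C$ with $\gamma=cb$ and $\gamma'=cb'$ in $B_0$. Since $B_0\cong A\otimes_{\mathbb C}\Lambda$, a $\mathbb C$-basis $(a_i)$ of $A$ is a basis of $B_0$ as a right $\Lambda$-module. Write $\gamma=\sum a_i\lambda_i$ and $\gamma'=\sum a_i\lambda_i'$. Then $\lambda_iy=\lambda_i'w$ for each $i$. In the factorial ring $\Lambda$ the element $y$ is prime and does not divide $w=\sigma-1$, so $y$ divides each $\lambda_i'$. Thus $\gamma'\in B_0y$ and $b'=c^{-1}\gamma'\in By$.

(c) The map $\iota$ extends to $B$ and preserves $\mathfrak m$, so it suffices to treat a left ideal $F$. From $\mathfrak pB=B\mathfrak p$ we get $\mathfrak m^n=B\mathfrak p^n$, and each element of it has the form $c^{-1}\pi$ with $\pi\in\mathfrak p^n$. If $b=c^{-1}\pi$ lies in $B_0$, then $cb\in\mathfrak p^n$, so $b\in\mathfrak p^n$ because $c$ is invertible modulo $\mathfrak p^n$. Hence $\mathfrak m^n\cap B_0=\mathfrak p^n$. Let $F_0=F\cap B_0$ and choose $n$ with $F_0\cap\mathfrak p^n\subset\mathfrak pF_0$ (Lemma~\ref{lem:AR}). If $f\in F\cap\mathfrak m^n$ and $cf\in B_0$ with $c\in\mathcal C$, then $cf\in F_0\cap\mathfrak p^n\subset\mathfrak pF_0$,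 so $f\in\mathfrak mF$. Thus $\mathfrak m=J(B)$ has the left Artin--Rees property, and (3)$\Rightarrow$(2) of Theorem~\ref{thm:char} applies on the left (Remark~\ref{rem:leftchar}).
\end{proof}

Part (c) shows that $B$ itself is not a counterexample; it is needed again only in Section~\ref{sec:left}.

\section{An index theorem for the module $B/L$}\label{sec:index}

Let $B_0$ act on $A$ from the left: $A$ by multiplication, $y$ by $\delta$, and $\sigma$ by $\alpha$. The relations \eqref{eq:rel} hold by the Leibniz rule, the multiplicativity of $\alpha$, and Lemma~\ref{lem:A}(b). Since $B_0=A\otimes\Lambda=A\oplus(A\Lambda y+A\Lambda w)$ and $y,w$ kill $1\in A$, the map $b\mapsto b\cdot1$ is onto $A$ with kernel $L_0=B_0y+B_0w$.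

The elements $y$ and $\sigma$ are algebraically independent in $B_0$, but they act on series in one variable, and one must rule out that some nonzero element of $B_0$ acts as zero or with a very small image. After the Borel transform this becomes a statement about the functions $\zeta^ie^{j\zeta}$ and a compact perturbation. Recall that a bounded operator $U$ on a Banach space is \emph{Fredholm} if its kernel and cokernel are finite-dimensional, that its \emph{index} is $\dim\ker U-\dim\operatorname{coker}U$, and that for a compact operator $U'$ the sum $U+U'$ is Fredholm of the same index.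

\begin{lemma}\label{lem:index}
\begin{enumerate}
\item[(a)] Every $c\in\mathcal C$ acts bijectively on $A$.
\item[(b)] Every nonzero $f\in B_0$ acts on $A$ with finite-dimensional kernel and cokernel.
\end{enumerate}
\end{lemma}

For example, $y$ has kernel $\mathbb C$, and its image is $\beta^{-1}(\zeta\mathcal O)=x^2A$, of codimension $2$.

\begin{proof}
\emph{Reduction.} Write $0\ne f=\sum a_{ij}y^i\sigma^j$ with $a_{ij}\in A$. Extracting the largest power of $x$ that divides all $a_{ij}$, we get $f=x^kf_1$ where some coefficient of $f_1$ has nonzero constant term; $k=0$ if $f\in\mathcal C$. Multiplication by $x$ is injective with one-dimensional cokernel, and a composite of maps with finite-dimensional kernel and cokernel has the same property. So we may assume that some $a_{ij}(0)\ne0$. Put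
\[
b(\zeta)=\sum a_{ij}(0)\,\zeta^ie^{j\zeta}.
\]
The entire functions $\zeta^ie^{j\zeta}$ ($i\ge0$, $j\in\mathbb Z$) are linearly independent: in a nontrivial combination, the term with the largest $j$, and among those the largest $i$, dominates the others as $\zeta\to+\infty$. So $b\ne0$, and $b=\zeta^mu$ with $u$ entire and $u(0)\ne0$. Note that $b(0)=\sum_ja_{0j}(0)=\chi(f)$. The subspace $xA$ is a submodule of codimension $1$, and $f$ acts on $A/xA=\mathbb C$ as the scalar $b(0)$. So for (b) it suffices to study $f$ on $xA$. By Lemma~\ref{lem:A}(a), $f$ acts on $\mathcal O\cong xA$ by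
\begin{equation}\label{eq:faction}
G\mapsto bG+\sum\hat a_{ij}*(\zeta^ie^{j\zeta}G),\qquad\hat a_{ij}=\beta(a_{ij}-a_{ij}(0))\in\mathcal O .
\end{equation}

\emph{Kernel.} We bound the kernel on all of $x\mathbb C[[x]]$. Write $a_{ij}=\sum_ka_{ij,k}x^k$ and $\sum_{i,j}a_{ij,k}\zeta^ie^{j\zeta}=\sum_l\theta_{k,l}\zeta^l$; for $k=0$ this is $b$, so $\theta_{0,m}\ne0$. Since $\alpha^j=e^{j\delta}$, the element $f$ acts as $\sum_{k,l}\theta_{k,l}x^k\delta^l$, and $\delta^lx^{n+1}=(n+1)\cdots(n+l)x^{n+1+l}$ gives
\[
f\cdot x^{n+1}=\sum_{r\ge0}\pi_r(n)x^{n+1+r},\qquad\pi_r(n)=\sum_{k+l=r}\theta_{k,l}\,(n+1)\cdots(n+l).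
\]
The summands of $\pi_r$ are polynomials in $n$ of distinct degrees $l\le r$, so $\pi_r\neq0$ as soon as one $\theta_{k,l}$ with $k+l=r$ is nonzero. In particular $\pi_m\ne0$. Let $r_0\le m$ be minimal with $\pi_{r_0}\ne0$. If a series has leading term $\lambda x^{n+1}$, then its image under $f$ has coefficient $\lambda\pi_{r_0}(n)$ at $x^{n+1+r_0}$. So the nonzero elements of the kernel have at most $\deg\pi_{r_0}\le r_0$ different orders, and a subspace of $\mathbb C[[x]]$ with this property has dimension at most $r_0$.

\emph{Cokernel.} The space $\mathcal O$ is not a Banach space, so we work on small discs and obtain a bound that does not depend on the radius. For $r>0$ let $H_r$ be the Banach space, with the supremum norm, of functions that are continuous on $|\zeta|\le r$ and holomorphic inside. Taylor expansion embeds $H_r$ in $\mathcal O$, and $\mathcal O$ is the increasing union of the $H_r$ as $r\to0$. Take $r$ so small that all $\hat a_{ij}$ are holomorphic near the closed disc and $u$ has no zero on it. Multiplication by $b=\zeta^mu$ is injective on $H_r$, and its range consists of the functions vanishing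 to order at least $m$ at $0$; so it is Fredholm of index $-m$. Let $\hat a$ be holomorphic near the closed disc and $G\in H_r$. Then $(\hat a*G)(\zeta)=\zeta\int_0^1\hat a((1-t)\zeta)G(t\zeta)\,dt$ lies in $H_r$, and $(\hat a*G)'=\hat a(0)G+\hat a'*G$ in the open disc. Hence
\[
\|\hat a*G\|\le r\|\hat a\|\,\|G\|,\qquad|(\hat a*G)'|\le(|\hat a(0)|+r\|\hat a'\|)\,\|G\|.
\]
So $G\mapsto\hat a*G$ maps the unit ball to a bounded, uniformly Lipschitz family, and it is compact by the Arzel\`a--Ascoli theorem. Multiplication by $\zeta^ie^{j\zeta}$ is bounded, so the sum in \eqref{eq:faction} is compact, and $f$ is Fredholm of index $-m$ on $H_r$. Its kernel has dimension at most $r_0$, so its cokernel has dimension at most $r_0+m$. Any $r_0+m+1$ elements of $\mathcal O$ lie in one such $H_r$ and are linearly dependent modulo $fH_r\subset f\mathcal O$. Thus $\dim\mathcal O/f\mathcal O\le r_0+m$, which proves (b).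

If $f\in\mathcal C$, then $b(0)\ne0$ and $m=r_0=0$. The two bounds show that $f$ is bijective on $xA$; it is bijective on $A/xA$ as well, hence on $A$. This is (a).
\end{proof}

From now on let
\[
L=By+Bw\subset\mathfrak m,\qquad Z=B/L .
\]
By Lemma~\ref{lem:index}(a), $A$ is a left $B$-module. The surjection $B\to A$, $b\mapsto b\cdot1$, kills $L$, and if $c^{-1}b_0\cdot1=0$, then $b_0\in L_0$ and $c^{-1}b_0\in L$. So $Z\cong A$. Writing $f=c^{-1}f_0$ and using both parts of the lemma, we obtain:
\begin{equation}\label{eq:F}
\text{every nonzero $f\in B$ acts on $Z$ with finite-dimensional kernel and cokernel.}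
\end{equation}
The $B$-submodules of $Z=A$ are ideals of $A$, so by Lemma~\ref{lem:A}(c) every quotient of $Z$ by a nonzero submodule is finite-dimensional. Two finiteness statements follow, one for each side of $T$. The first concerns $\operatorname{Hom}_B(Z,Y)$, the second $\operatorname{Tor}_1^B(B/X,Z)$.

\begin{lemma}\label{lem:H}
If $Y$ is a finitely generated left $B$-module, then $H(Y)=\{\eta\in Y:L\eta=0\}$ is finite-dimensional over $\mathbb C$.
\end{lemma}

\begin{proof}
The submodule $BH(Y)$ of the Noetherian module $Y$ is generated by finitely many $\eta_1,\dots,\eta_k\in H(Y)$, and $H(BH(Y))=H(Y)$. So we may assume $Y=B\eta_1+\dots+B\eta_k$. The factors of the chain $Y_i=B\eta_1+\dots+B\eta_i$ are quotients of $B/L=Z$, so each is $Z$ or finite-dimensional. The map $H(Y_i)\to H(Y_i/Y_{i-1})$ has kernel $H(Y_{i-1})$, so $\dim H(Y)\le\sum_i\dim H(Y_i/Y_{i-1})$. Finally $H(Z)\subset\{a\in A:\delta(a)=0\}=\mathbb C$.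
\end{proof}

\begin{lemma}\label{lem:Tor}
For every right ideal $X$ of $B$, the space $(X\cap L)/XL$ is finite-dimensional over $\mathbb C$.
\end{lemma}

\begin{proof}
Let $X\ne0$, write $X=\xi_1B+\dots+\xi_kB$ with all $\xi_i\ne0$, and fix $0\ne f\in X$. We compare $X$ with the principal right ideal $fB$, to which \eqref{eq:F} applies directly. Since $\xi_iB\cap fB\ne0$, there is $g_i\ne0$ with $\xi_ig_i\in fB$. The linear maps
\[
B/(g_iB+L)\to X/(fB+XL),\qquad b\mapsto\xi_ib,
\]
are well defined, because $\xi_ig_iB\subset fB$ and $\xi_iL\subset XL$, and their images span the target. The sources $B/(g_iB+L)=Z/g_iZ$ are finite-dimensional by \eqref{eq:F}. So $fB+XL$ has finite codimension in $X$, and $(fB+XL)\cap L$ has finite codimension in $X\cap L$. By the modular law $(fB+XL)\cap L=XL+(fB\cap L)$. As $fL\subset XL$, the space $(XL+(fB\cap L))/XL$ is a quotient of $(fB\cap L)/fL$. Cancelling $f$ identifies the latter with $\{b\in B:fb\in L\}/L$, the kernel of $f$ on $Z$, which is finite-dimensional by \eqref{eq:F}.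
\end{proof}

\section{The ring $T=\mathbb C+L$}\label{sec:T}

Let $T=\mathbb C+L$ and $J=L$. By Lemma~\ref{lem:sub} and Proposition~\ref{prop:B}(a), $T$ is a domain, $T/J=\mathbb C$, and all elements of $T\setminus J$ are units. The left ideal $L$ has infinite codimension in $B$, but the two-sided ideal that it generates is large, because it contains the commutator of $y$ and $x$.

\begin{lemma}\label{lem:LB}
We have $\mathfrak m^2\subset LB$ and $B=\mathbb C+\mathbb Cx+LB$. For all $n\ge0$,
\begin{equation}\label{eq:powers}
\mathfrak m^{2n}L\subset J^{n+1}\subset\mathfrak m^nL .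
\end{equation}
\end{lemma}

\begin{proof}
The two-sided ideal $LB$ contains $y$, $w$ and $yx-xy=x^2$. By Proposition~\ref{prop:B}(a), $\mathfrak m\subset xB+LB$, so $\mathfrak m^2\subset xBxB+LB=x^2B+LB=LB$. Further $xB=\mathbb Cx+x\mathfrak m\subset\mathbb Cx+LB$, so $B=\mathbb C+\mathfrak m=\mathbb C+\mathbb Cx+LB$. The inclusions \eqref{eq:powers} follow from $J^{n+1}=(LB)^nL$ and $\mathfrak m^2\subset LB\subset\mathfrak m$.
\end{proof}

\begin{proposition}\label{prop:Noeth}
$T$ is left and right Noetherian.
\end{proposition}

\begin{proof}
On each side we show that a one-sided ideal $K$ of $T$ contains a finitely generated one of finite codimension over $\mathbb C$. Since $\mathbb C\subset T$, this makes $K$ finitely generated.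

\emph{Left.} First, $B$ is finitely generated as a left $T$-module. Indeed, the left ideal $LB$ of $B$ is generated by finitely many products $l_ib_i$ with $l_i\in L$, $b_i\in B$, so $LB=\sum Bl_ib_i\subset\sum Lb_i\subset\sum Tb_i$, and $B=T+Tx+\sum Tb_i$ by Lemma~\ref{lem:LB}. Let $K$ be a left ideal of $T$. Then $LK\subset K$ is a left ideal of $B$, so it is finitely generated over $B$ and hence over $T$. The space $K/LK$ is contained in $H(B/LK)$, which is finite-dimensional by Lemma~\ref{lem:H}.

\emph{Right.} Let $K$ be a right ideal of $T$, and let $X=KB=\sum\kappa_iB$, a finite sum with $\kappa_i\in K$. Then $XL=\sum\kappa_iBL=\sum\kappa_iL\subset\sum\kappa_iT\subset K$. The subspace $K\cap L$ has codimension at most $1$ in $K$, and $(K\cap L)/XL\subset(X\cap L)/XL$ is finite-dimensional by Lemma~\ref{lem:Tor}. So $XL$, and with it $\sum\kappa_iT$, has finite codimension in $K$.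
\end{proof}

\section{A right module with a divergent element; proof of Theorem~\ref{thm:main}}\label{sec:module}

We return to $V=\mathbb C[[s]]\supset\mathbb C[[x]]$ with $x=s^2$, $\delta=\frac12s^3\frac d{ds}$, and $D=s-\delta$ and $\varphi$ as in Example~\ref{ex:div}. The square root of $x$ is there for a reason. If $y$ acted on $\mathbb C[[x]]$ as $1-\delta$, then $1-y\in\mathcal C$ would act as $\delta$, which is not invertible. If $y$ acted as $\lambda x-\delta$, then $x^n\mapsto(\lambda-n)x^{n+1}$, and solving an equation would divide coefficients by $\lambda-n$ and create no divergence. The operator $s-\delta$ raises the order, and the factor $m!$ that it creates at $s^m$ is a factor $(2l)!$ at $x^l$, too large for $A$.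

\subsection*{The operator $e^D$}
Since $\delta$ is a derivation that raises the order, $e^{-t\delta}$ ($t\in\mathbb C$) is an adically continuous ring automorphism of $V$ by the Leibniz rule, so it is the substitution of $e^{-t\delta}(s)$ for $s$. From $\delta^kx=k!\,x^{k+1}$ we get $e^{-t\delta}(x)=x/(1+tx)$. The series $e^{-t\delta}(s)$ has this square and leading term $s$, so
\[
e^{-t\delta}(s)=s(1+ts^2)^{-1/2}.
\]
We write $\alpha^{\pm1}=e^{\pm\delta}$ on $V$; this extends the earlier $\alpha^{\pm1}$ by Lemma~\ref{lem:A}(b). To guess $e^{tD}$, note that $\delta(2/s)=-s$, so formally $D=-e^{-2/s}\circ\delta\circ e^{2/s}$ and $e^{tD}=e^{-2/s}\circ e^{-t\delta}\circ e^{2/s}$. The substitution turns $2/s$ into $\frac2s\sqrt{1+ts^2}$, which suggests the factor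
\[
g_t=\exp\Bigl(\tfrac2s\bigl(\sqrt{1+ts^2}-1\bigr)\Bigr)=1+ts+\cdots ,
\]
a power series in $s$ whose coefficients are polynomials in $t$.

\begin{lemma}\label{lem:exp}
$e^{tD}=g_t\,e^{-t\delta}$ on $V$. In particular $\Sigma:=e^D=g\alpha^{-1}$ with $g=g_1$.
\end{lemma}

\begin{proof}
Let $U_t=g_te^{-t\delta}$. We have $\partial_t\bigl[\frac2s(\sqrt{1+ts^2}-1)\bigr]=s(1+ts^2)^{-1/2}=e^{-t\delta}(s)$, and $e^{-t\delta}(s)\,e^{-t\delta}(n)=e^{-t\delta}(sn)$. Hence
\[
\frac{d}{dt}U_t=g_t\,e^{-t\delta}(s)\,e^{-t\delta}-g_te^{-t\delta}\delta=U_t\,(s-\delta)=U_tD,\qquad U_0=1 .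
\]
On each finite-dimensional space $V/s^jV$ this linear differential equation has the unique solution $e^{tD}$.
\end{proof}

\subsection*{The right action}
Define $n\cdot a=an$ for $a\in A$, $n\cdot y=Dn$ and $n\cdot\sigma=\Sigma n$. This is a right action of $B_0$ on $V$, since the relations \eqref{eq:rel} hold:
\begin{align*}
n\cdot(ay+\delta(a))&=D(an)+\delta(a)n=san-a\delta(n)=a\,Dn=n\cdot(ya),\\
n\cdot(\alpha(a)\sigma)&=g\,\alpha^{-1}(\alpha(a)n)=a\,g\,\alpha^{-1}(n)=a\,\Sigma n=n\cdot(\sigma a),
\end{align*}
and $\Sigma=e^D$ is invertible and commutes with $D$. The action preserves each $s^jV$. The elements $x,y,w$ act as $s^2$, $D$ and $e^D-1$, which raise the order, so by \eqref{eq:B0dec} every $\pi\in\mathfrak p$ maps $s^jV$ into $s^{j+1}V$. An element $c=\lambda+\pi\in\mathcal C$ therefore acts bijectively, with inverse given by the geometric series, which converges in $V$. Thus $V$ is a right $B$-module.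

\begin{lemma}\label{lem:N0}
Let $N_0=A\oplus sA\subset V$. Then $N_0$ contains $\mathbb C\{s\}$, $N_0=1\cdot B_0$, and $N_0\cap s^{2j}V=1\cdot B_0x^j$ for all $j\ge0$.
\end{lemma}

\begin{proof}
As $s^2=x$, $N_0$ is a subring. A convergent series in $s$ is $a_0+sa_1$ with $a_0,a_1\in\mathbb C\{x\}\subset A$. The ring $N_0$ is stable under the derivation $\delta$ and the automorphisms $\alpha^{\pm1}$, because $A$ is, $\delta(s)=\frac12sx$ and $\alpha^{\pm1}(s)=s(1\mp x)^{-1/2}\in sA$. The series $g^{\pm1}$ converge for $|s|<1$, so they lie in $N_0$. Hence $N_0$ is stable under $D$, $\Sigma=g\alpha^{-1}$ and $\Sigma^{-1}=\alpha g^{-1}$, and it is a $B_0$-submodule containing $1$. It is generated by $1$, since $1\cdot a=a$ and $1\cdot ya=(D1)\cdot a=sa$. By \eqref{eq:Adiv}, $N_0\cap s^{2j}V=x^jA+sx^jA=N_0\cdot x^j=1\cdot B_0x^j$.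
\end{proof}

\begin{lemma}\label{lem:phi}
We have $\varphi\cdot y=s^2$ and $\psi:=\varphi\cdot w\in\mathbb C\{s\}$, so both lie in $N_0$. But $\varphi\notin1\cdot B$.
\end{lemma}

\begin{proof}
The first equation is \eqref{eq:Dphi}. The coefficients of $e^{tD}\varphi$ are polynomials in $t$, and $\frac d{dt}e^{tD}\varphi=e^{tD}D\varphi=e^{tD}s^2$. Integrating coefficientwise and using Lemma~\ref{lem:exp}, we get
\[
\psi=e^D\varphi-\varphi=\int_0^1g_t\,e^{-t\delta}(s^2)\,dt=\int_0^1\exp\Bigl(\tfrac2s\bigl(\sqrt{1+ts^2}-1\bigr)\Bigr)\frac{s^2}{1+ts^2}\,dt .
\]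
For $|s|<1$ and $t\in[0,1]$ the number $1+ts^2$ has positive real part. With the principal square root the exponent equals $2ts/(\sqrt{1+ts^2}+1)$, so the integrand is holomorphic in $s$ and jointly continuous in $(s,t)$. Let $\mu$ bound it for $|s|=\frac12$, $t\in[0,1]$. By the Cauchy estimates the coefficient of $s^m$ in the integrand is at most $\mu2^m$ in absolute value for every $t$, and so is its integral. Hence $\psi$ converges for $|s|<\frac12$.

Next, $\varphi\notin N_0$. The odd part of $\varphi$ is $s\sum_l\frac{(2l)!}{4^l}x^l$. Since $(2l)!\ge(l!)^2$, a bound $(2l)!/4^l\le Ch^ll!$ would give $l!\le C(4h)^l$ for all $l$, which is false.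

It remains to see that inverting $\mathcal C$ does not produce $\varphi$. Suppose $\varphi=1\cdot bc^{-1}$ with $b\in B_0$ and $c\in\mathcal C$, so that $\varphi\cdot c\in N_0$. By \eqref{eq:B0dec} write $c=a+yb_1+wb_2$ with $a\in A$ and $b_1,b_2\in B_0$. Then $a(0)=\chi(c)\ne0$, so $a$ is a unit of $A$. Now $\varphi\cdot c=a\varphi+s^2\cdot b_1+\psi\cdot b_2$, and the last two terms lie in $N_0$. So $a\varphi\in N_0$ and $\varphi\in N_0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The ring $T$ and the ideal $J$ have the stated properties by Section~\ref{sec:T}. Apply Lemma~\ref{lem:koszul} with $v=1\in V$ and $X=\{b\in B:1\cdot b=0\}$. Write $\psi=\psi_0+s\psi_1$ with $\psi_0,\psi_1\in A$, and take $p=x$ and $q=\psi_0+y\psi_1$, so that $1\cdot p=\varphi\cdot y$ and $1\cdot q=\varphi\cdot w$. Put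
\[
e=qy-pw=(\psi_0+y\psi_1)y-x(\sigma-1)\in L,\qquad K=XL .
\]
By Lemma~\ref{lem:sub}, $K$ is a right ideal of $T$.

\emph{We have $e\notin K$.} The element $y$ acts as the injective operator $D$ (Example~\ref{ex:div}), the condition on relations is Proposition~\ref{prop:B}(b), and $\varphi\notin1\cdot B$ by Lemma~\ref{lem:phi}. So Lemma~\ref{lem:koszul}(a) applies.

\emph{We have $e\in K+J^n$ for all $n$.} Let $j\ge1$. The polynomial $\varphi_{2j-1}$ lies in $N_0=1\cdot B_0$, and $\varphi-\varphi_{2j-1}\in s^{2j}V$. The elements
\[
(\varphi-\varphi_{2j-1})\cdot y=s^2-\varphi_{2j-1}\cdot y,\qquad(\varphi-\varphi_{2j-1})\cdot w=\psi-\varphi_{2j-1}\cdot w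
\]
lie in $s^{2j}V$, as the left sides show, and in $N_0$, as the right sides show. By Lemma~\ref{lem:N0} they lie in $1\cdot B_0x^j\subset1\cdot\mathfrak m^j$. Lemma~\ref{lem:koszul}(b) with $I=\mathfrak m^j$ gives $e\in K+\mathfrak m^jL$. With $j=2n$, \eqref{eq:powers} gives $e\in K+J^{n+1}\subset K+J^n$.

\emph{The module.} Since $T$ is right Noetherian, there is a right ideal $K'\supset K$ of $T$ that is maximal with respect to $e\notin K'$. Let $M=T/K'$, and let $\bar e\ne0$ be the class of $e$. By maximality every nonzero submodule of $M$ contains $\bar e$. Hence $\bar eT$ is essential in $M$ and has no proper nonzero submodule. It is isomorphic to $T/J=S$, because $J$ is the only maximal right ideal of $T$. If $MJ^n=0$, then $J^n\subset K'$ and $e\in K+J^n\subset K'$, a contradiction. So $MJ^n\neq0$ for all $n$.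
\end{proof}

\section{The left side, and failure on both sides}\label{sec:left}

The anti-automorphism $\iota$ makes $B$ left-right symmetric, but it carries the left ideal $L$ to a right ideal, and $T$ is not symmetric. The proof of Proposition~\ref{prop:Noeth} shows the difference. A left ideal $K$ of $T$ lies within finite dimension of $LK$, which is a left ideal of $B$ and therefore closed. A right ideal of $T$ lies within finite dimension of some $XL$, which need not be a right ideal of $B$.

\begin{theorem}\label{thm:left}
For the ring $T$ constructed above, $J$ is classically left localizable: every finitely generated left $T$-module containing $T/J$ as an essential submodule is killed by a power of $J$. Moreover $\bigcap_nJ^n=0$.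
\end{theorem}

\begin{proof}
Proposition~\ref{prop:B}(c) with $F=0$ gives $\bigcap_n\mathfrak m^n=0$, and $J\subset\mathfrak m$; this is the last assertion.

Let $K$ be a left ideal of $T$ and $F=LK\subset K$, a left ideal of $B$. The space $U=K/F\subset B/F$ is finite-dimensional, as shown in the proof of Proposition~\ref{prop:Noeth}. Let $W_n=(F+\mathfrak m^n)/F$; then $\bigcap_nW_n=0$ by Proposition~\ref{prop:B}(c). Let $b\in\bigcap_n(K+J^n)\subset\bigcap_n(K+\mathfrak m^n)$, with class $\bar b\in B/F$. Then $\bar b\in U+W_n$ for all $n$. The subspaces $W_n\cap(U+\mathbb C\bar b)$ form a decreasing chain with intersection $0$ in a finite-dimensional space, so they vanish for large $n$. For such $n$ write $\bar b=u+\omega$ with $u\in U$ and $\omega\in W_n$. Then $\omega=\bar b-u\in W_n\cap(U+\mathbb C\bar b)=0$, so $\bar b\in U$ and $b\in K$. Thus all left ideals of $T$ are $J$-adically closed, and (2)$\Rightarrow$(1) of Theorem~\ref{thm:char} applies on the left (Remark~\ref{rem:leftchar}).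
\end{proof}

Let $T^{op}$ be the opposite ring. Its radical is $J^{op}$, the same set as $J$, and $T^{op}/J^{op}=\mathbb C$.

\begin{corollary}\label{cor:both}
There is a Noetherian local ring whose maximal ideal is neither classically right nor classically left localizable, namely
\[
T'=\{(t,u)\in T\times T^{op}:\ t \text{ and } u \text{ have the same image in } \mathbb C \text{ modulo the radicals}\}.
\]
\end{corollary}

\begin{proof}
The set $T'$ is a subring of $T\times T^{op}$, and both projections $T'\to T$ and $T'\to T^{op}$ are surjective. Hence the right $T'$-submodules of $T\times0$ and of $0\times T^{op}$ are the right ideals of $T$ and of $T^{op}$. Both rings are Noetherian on both sides, so $T\times T^{op}$ is a Noetherian right $T'$-module, and so is its submodule $T'$. The same argument with left modules shows that $T'$ is left Noetherian.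

Let $J'=J\times J^{op}$, an ideal with $T'/J'=\mathbb C$. If $(t,u)\in T'\setminus J'$ has common residue $\lambda\ne0$, then $t$ and $u$ are units, and $(t^{-1},u^{-1})$ has common residue $\lambda^{-1}$, so it lies in $T'$. Thus $T'$ is local with maximal ideal $J'$, the set $\mathcal C(J')$ is the group of units, and $J'$ is right and left localizable with localization $T'$.

View the module $M$ of Theorem~\ref{thm:main} as a right $T'$-module through the projection to $T$. It is cyclic and has the same submodules as before, so it has an essential simple submodule, necessarily isomorphic to $T'/J'$, and $MJ'^n=MJ^n\ne0$ for all $n$. So $J'$ is not classically right localizable. The right $T$-module $M$ is also a left $T^{op}$-module, hence a left $T'$-module through the projection to $T^{op}$. As such it is cyclic, has an essential simple submodule, and satisfies $J'^nM=MJ^n\ne0$ for all $n$. So $J'$ is not classically left localizable.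
\end{proof}

\begin{thebibliography}{9}

\bibitem{Notes}
\emph{Notes on Localization in Noncommutative Noetherian Rings},
\texttt{https://cpb-us-w2.wpmucdn.com/\allowbreak people.uwm.edu/\allowbreak dist/7/135/\allowbreak files/2016/04/\allowbreak locnotes-1n1lpo7.pdf}

\end{thebibliography}
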